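# Splitting a convergent sequence: an intermediate logic that is not Beth complete

## 1. A comb and its branches

Take a spine $b_0<b_1<b_2<\cdots$ and attach a tooth to each vertebra. The poset $X$ has points $b_n,t_n$ $(n\in\omega)$, with $b_m<b_n$ for $m<n$ and $b_m<t_n$ for $m\le n$. The teeth are maximal.

Read a point as a state of information and a maximal chain as a complete possible history. A chain contains at most one tooth. If it contains $t_n$, everything else in it is one of $b_0,\dots,b_n$; if it contains no tooth, it lies in the spine. So the maximal chains are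
$$\tau_n=\{b_0,\dots,b_n,t_n\}\ (n\in\omega),\qquad \sigma=\{b_0,b_1,b_2,\dots\}.$$

Let $U$ be an upset (if $x\in U$ and $y\ge x$ then $y\in U$). Say that $U$ is *inevitable* at $x$ if every maximal chain through $x$ meets $U$, and let $j_b(U)$ be the set of points at which $U$ is inevitable. Here are two computations.

* Let $U=\{t_0\}\cup{\uparrow}b_1$. The chains through $b_0$ are $\tau_0$, which meets $U$ in $t_0$, and $\sigma,\tau_1,\tau_2,\dots$, which all contain $b_1$. So $b_0\in j_b(U)$ and $j_b(U)=X$.
* Let $U$ be the set of all teeth. The spine $\sigma$ runs through every $b_n$ and misses $U$, so $j_b(U)=U$.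

Now evaluate formulas, with disjunction read as "inevitably one of the two". If $p$ is $\{t_0\}$ and $q$ is ${\uparrow}b_1$, then $p\vee q$ is all of $X$, although $b_0$ lies in neither set. If $p$ is the set of even teeth, then $\neg p$ (the points with no point of $p$ above or equal) is the set of odd teeth. So $p\vee\neg p$ is the set of all teeth, which is not $X$. Excluded middle fails along the spine.

There is a second way to see this. Treat the maximal chains as points, and let $[U]$ be the set of chains that meet $U$. Then $[\{t_n\}]=\{\tau_n\}$ and $[{\uparrow}b_n]=\{\sigma\}\cup\{\tau_m: m\ge n\}$. So the sets $[U]$ are the open sets of a convergent sequence $\tau_n\to\sigma$. The failure of $p\vee\neg p$ says that $\sigma$ is a limit of the even $\tau_n$ and also of the odd ones: *a convergent sequence can be split into two sequences with the same limit*. That remark is the engine of the talk.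

Every poset read in this way validates some set of formulas. Which logics arise as the logic of a class of such posets? Do all intermediate logics arise?

## 2. Beth frames and Beth completeness

The language is that of intuitionistic propositional logic, with $\wedge,\vee,\to,\bot$, where $\neg A$ is $A\to\bot$ and $\top$ is $\bot\to\bot$; there are countably many variables. An **intermediate logic** is a set $L$ of formulas with $\mathsf{IPC}\subseteq L\subseteq\mathsf{CPC}$ that is closed under modus ponens and uniform substitution.

For a Heyting algebra $A$, let $\mathrm{Log}(A)$ be the set of formulas that take the value $1$ under every valuation in $A$; write $A\models\psi$ for $\psi\in\mathrm{Log}(A)$. If $A$ has more than one element, $\mathrm{Log}(A)$ is an intermediate logic; it lies in $\mathsf{CPC}$ because $\{0,1\}$ is a subalgebra of $A$. Validity passes to subalgebras and homomorphic images. Two kinds of Heyting algebra matter today.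

* For a poset $P$, $\mathrm{Up}(P)$ is the algebra of upsets, with unions and intersections and
$$U\to V=\{x\mid \forall y\ge x\,(y\in U\Rightarrow y\in V)\}=P\setminus{\downarrow}(U\setminus V).$$
We say "$u$ **sees** $t$" for $u\le t$. So $u\in v(A\to B)$ iff every point of $v(A)$ seen by $u$ is in $v(B)$, and $u\in v(\neg A)$ iff $u$ sees no point of $v(A)$.
* For a topological space $X$, $\Omega(X)$ is the algebra of open sets. Here $\alpha\in(U\to V)$ iff some open $O\ni\alpha$ has $O\cap U\subseteq V$. Equivalently, for open $O$,
$$O\subseteq (U\to V)\iff O\cap U\subseteq V.\tag{1}$$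

**Definition.** A **Beth frame** is a poset $X$; a **path** is a maximal chain in $X$. For an upset $U$,
$$j_b(U)=\{x\in X\mid\text{every path through }x\text{ intersects }U\}.$$
The fixpoints of $j_b$ on $\mathrm{Up}(X)$ form a complete Heyting algebra $\mathrm{Up}(X)_{j_b}$. Its meets are intersections, its joins are $j_b$ applied to unions, its bottom is $\varnothing$, and $U\to V$ is computed as in $\mathrm{Up}(X)$. A **Beth valuation** is a valuation in this algebra, and a formula is valid on $X$ if it always evaluates to $X$, that is, if it belongs to $\mathrm{Log}(\mathrm{Up}(X)_{j_b})$.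

**Definition.** $L$ is **Beth complete** if $L$ equals the set of formulas valid on every Beth frame on which all formulas of $L$ are valid. Equivalently, the variety of Heyting algebras corresponding to $L$ is generated by locales of the form $\mathrm{Up}(X)_{j_b}$.

For example, $\mathsf{CPC}$ is Beth complete: the one-point frame gives the two-element algebra.

The question, which comes from "A Semantic Hierarchy for Intuitionistic Logic", is this: *is there an intermediate logic that is not Beth complete?*

**Theorem 1.** There is an intermediate logic $L$ that is not Beth complete.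

## 3. Paths as points of a radial space

What we did with the comb works for every poset, and the resulting space has a property about limits.

**Definition.** A space $X$ is **radial** if whenever $x\in\overline A$ there are an infinite regular cardinal $\kappa$ and a sequence $(a_\xi)_{\xi<\kappa}$ in $A$ converging to $x$: every neighborhood of $x$ contains all $a_\xi$ with $\xi\ge\xi_0$, for some $\xi_0<\kappa$.

First-countable spaces are radial: take a decreasing neighborhood base $O_0\supseteq O_1\supseteq\cdots$ of $x$ and pick $a_n\in A\cap O_n$. Alexandrov spaces (where each point $x$ has a least neighborhood $O_x$) are radial: pick $a\in A\cap O_x$ and use the constant $\omega$-sequence.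

Here is a space that is not radial. Let $\mathcal U$ be a nonprincipal ultrafilter on $\omega$. On $\omega\cup\{p\}$ let the points of $\omega$ be isolated and let the sets containing some $\{p\}\cup A$ with $A\in\mathcal U$ be the neighborhoods of $p$. Then $p\in\overline\omega$. Suppose $(a_\xi)_{\xi<\kappa}$ in $\omega$ converges to $p$. For each $n$ the set $\omega\setminus\{n\}$ is in $\mathcal U$, so the value $n$ is not taken from some index $\xi_n$ on. If $\kappa>\omega$, then $\sup_n\xi_n<\kappa$, and beyond it no value is possible. So $\kappa=\omega$ and each value is taken finitely often. Pass to an injective subsequence and split its range into two disjoint infinite sets $A,B$. They are not both in $\mathcal U$; say $A\notin\mathcal U$. Then $\{p\}\cup(\omega\setminus A)$ is a neighborhood of $p$ that misses infinitely many terms, a contradiction. The proof of Theorem 1 follows this pattern: first rule out $\kappa>\omega$, then split the sequence.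

Let $X\neq\varnothing$ be a poset, $P(X)$ its set of paths, and $[U]=\{\alpha\in P(X):\alpha\cap U\ne\varnothing\}$. By Zorn's lemma every chain extends to a path. (The empty frame validates every formula and plays no role.)

**Lemma 1.** $\tau=\{[U]:U\in\mathrm{Up}(X)\}$ is a topology on $P(X)$; the map $U\mapsto[U]$ is an isomorphism $\mathrm{Up}(X)_{j_b}\cong\tau$ of Heyting algebras; and $(P(X),\tau)$ is radial.

*Proof.* **Topology.** Clearly $[\bigcup U_i]=\bigcup[U_i]$, $[\varnothing]=\varnothing$ and $[X]=P(X)$ (paths are nonempty). If $\alpha$ meets $U$ at $x$ and $V$ at $y$, then $\max(x,y)\in\alpha\cap U\cap V$. So $[U\cap V]=[U]\cap[V]$.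

**$j_b(U)$ is an upset.** This lets us apply $j_b$ again. Let $x\in j_b(U)$, $y\ge x$, and let $\alpha\ni y$ be a path; we must show that $\alpha$ meets $U$. The set $(\alpha\cap{\uparrow}y)\cup\{x\}$ is a chain; extend it to a path $\alpha'$. If $w\in\alpha'$ and $w\ge y$, then $w$ is comparable with every element of $\alpha\cap{\uparrow}y$ (all lie in $\alpha'$), and $w$ is above all elements of $\alpha$ below $y$. So $w\in\alpha$ by maximality of $\alpha$. Hence $\alpha'\cap{\uparrow}y=\alpha\cap{\uparrow}y$. Since $x\in\alpha'$, there is $u\in\alpha'\cap U$, and $u$ is comparable with $y\in\alpha'$. If $u\ge y$, then $u\in\alpha\cap U$. If $u\le y$, then $y\in\alpha\cap U$.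

**The isomorphism.** By definition, $x\in j_b(U)$ iff every path through $x$ lies in $[U]$. Clearly $U\subseteq j_b(U)$. If $\alpha$ meets $j_b(U)$ at $x$, then $\alpha$ is a path through $x$, so $\alpha\in[U]$. Thus $[j_b(U)]=[U]$. Since $j_b(U)$ depends only on $[U]$, also $j_bj_b(U)=j_b(U)$. So every element of $\tau$ is $[U]$ for a fixpoint $U$. If $U\subseteq V$ then $[U]\subseteq[V]$. Conversely let $U,V$ be fixpoints with $[U]\subseteq[V]$. For $x\in U$ every path through $x$ lies in $[U]\subseteq[V]$, so $x\in j_b(V)=V$. Hence $U\mapsto[U]$ is an order isomorphism from the fixpoints onto $\tau$. Heyting operations are determined by the order, so it is a Heyting isomorphism.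

**Radiality.** Let $\alpha\in\overline A$. Suppose $\alpha$ has a largest element $a$. As $\alpha\in[{\uparrow}a]$, pick $\delta\in A\cap[{\uparrow}a]$. If $\alpha\in[U]$, then $a\in U$, so ${\uparrow}a\subseteq U$ and $\delta\in[U]$. So the constant $\omega$-sequence $\delta$ converges to $\alpha$. Now suppose $\alpha$ has no largest element. Let $(b_\xi)_{\xi<\kappa}$ be increasing and cofinal in $\alpha$, with $\kappa$ infinite regular, and pick $\delta_\xi\in A\cap[{\uparrow}b_\xi]$. If $\alpha\in[U]$, take $u\in\alpha\cap U$ and $\xi_0$ with $u\le b_{\xi_0}$. For all $\xi\ge\xi_0$ we get $b_\xi\in U$, so $\delta_\xi\in[U]$. $\square$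

So it is enough to find a logic that cannot be captured by radial spaces. This stronger statement is what we shall prove.

**Theorem 2.** There are intermediate logics $L_0\subseteq L$ and a formula $\varphi\notin L$ such that for every radial space $X$, $\Omega(X)\models L_0$ implies $\Omega(X)\models\varphi$. Hence every intermediate logic $L'$ with $L_0\subseteq L'\subseteq L$ is incomplete with respect to radial spaces, and so with respect to Beth frames. There are $2^{\aleph_0}$ such $L'$.

Nothing is claimed about completeness for arbitrary topological spaces.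

## 4. Posets whose logic is Beth complete

Where should one look? Start with a finite Beth frame $X$. Every path ends in a maximal point, and it meets the upset $U$ iff that maximal point is in $U$; every maximal point above $x$ is the end of a path through $x$. So $x\in j_b(U)$ iff all maximal points above $x$ are in $U$, and $\mathrm{Up}(X)_{j_b}$ is the power set of the set of maximal points, a Boolean algebra. Finite Beth frames only give classical logic.

This does not make logics of finite posets bad: one can slow the paths down. Replace the two-element chain $0<1$ by two columns, $\{0,1\}\times\omega$ with the product order. A path either stays in column $0$ forever or moves to column $1$ and stays there. The open sets $[U]$ are $\varnothing$, the set of paths that move, and everything: a three-element chain, which is $\mathrm{Up}(\{0<1\})$. In general: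

**Lemma 2.** Let $F\neq\varnothing$ be a poset and $\kappa$ an infinite regular cardinal. Suppose (i) every nonempty chain in $F$ has an upper bound in $F$, and (ii) $F$ has no strictly increasing sequence of length $\kappa$. Then $\mathrm{Up}(F\times\kappa)_{j_b}\cong\mathrm{Up}(F)$, where $F\times\kappa$ has the product order.

*Proof.* Let $\alpha$ be a path in $F\times\kappa$. Its first coordinates form a nonempty chain, with an upper bound $g\in F$ by (i). If all second coordinates were below some $\eta<\kappa$, then $(g,\eta)$ would lie strictly above all of $\alpha$, against maximality. So the second coordinates are unbounded in $\kappa$. By regularity we can choose $(f_\xi,\eta_\xi)\in\alpha$ for $\xi<\kappa$ with $\eta_\xi$ strictly increasing, and hence unbounded. Elements of $\alpha$ are comparable, so $f_\xi$ is nondecreasing. If $f_\xi$ were not eventually constant, a subsequence of length $\kappa$ would be strictly increasing, against (ii). Let $f(\alpha)$ be the eventual value. Every $(g,\eta)\in\alpha$ lies below some $(f_\xi,\eta_\xi)$ with $\eta_\xi>\eta$, so $g\le f(\alpha)$.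 And $(f(\alpha),\eta)\in\alpha$ for unboundedly many $\eta$.

For an upset $U$ of $F\times\kappa$ put $\hat U=\{f:(f,\xi)\in U\text{ for some }\xi\}$, an upset of $F$. Then $\alpha\in[U]$ iff $f(\alpha)\in\hat U$. Indeed, if $(g,\eta)\in\alpha\cap U$, choose $\eta'\ge\eta$ with $(f(\alpha),\eta')\in\alpha$; as $g\le f(\alpha)$, this point is in $U$. Conversely, if $(f(\alpha),\eta)\in U$, choose $\eta'\ge\eta$ with $(f(\alpha),\eta')\in\alpha$; it is in $U$.

Every $f\in F$ is some $f(\alpha)$: extend the chain $\{(f,\xi):\xi<\kappa\}$ to a path $\alpha$. Then $f\le f(\alpha)$. If $f<f(\alpha)=g$, some $(g,\eta)\in\alpha$ would have to be comparable with $(f,\eta+1)\in\alpha$, which it is not. So $[U]\subseteq[V]$ iff $\hat U\subseteq\hat V$. Since $W=\hat U$ for $U=W\times\kappa$, the map $[U]\mapsto\hat U$ is an order isomorphism of $\tau$ onto $\mathrm{Up}(F)$. Apply Lemma 1. $\square$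

If $F$ is finite, (i) and (ii) hold with $\kappa=\omega$. So if $L$ is the logic of a class of finite posets, then the Beth frames $F\times\omega$ with $F$ in the class validate $L$ and refute every formula outside $L$. *Every logic of a class of finite posets is Beth complete.* A counterexample needs an infinite structure.

## 5. Spine, fence and ladder: the poset $\mathbb K$ and the algebra $H$

The poset $\mathbb K$ has points $c_n,o,g,z_m,w_m,x_m$ $(n,m\in\omega)$. Put
$$D=\{c_n:n\in\omega\},\qquad \Phi=\{z_m,w_m:m\in\omega\},\qquad T^\ast_n=\{c_0,\dots,c_n\}.$$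
The strict order is:

* $c_n<c_k$ iff $n\ge3$ and $k\le n-2$;
* $g<c_2,o$;
* $z_m<o$, and $z_m<c_k$ for $k\le m+4$;
* $w_m<z_m,z_{m+1}$, $w_m<o$, and $w_m<c_k$ for $k\le m+5$;
* $x_m<x_k$ for $k>m$; $x_m<z_k,w_k$ for $k\ge m$; $x_m<o,g$, and $x_m<c_k$ for all $k$.

The points of $\Phi$ form a **fence** $z_0>w_0<z_1>w_1<z_2>\cdots$. The points $x_0<x_1<\cdots$ form a **spine**, and $x_n$ sees the fence from position $n$ on. The points $c_n$ form a **ladder**; a fence point at position $m$ sees the ladder up to a height that depends on $m$, so the ladder serves to name positions by formulas. The point $g$ is seen by the spine but not by the fence.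

The relation is irreflexive. It is transitive: a point that sees $c_n$ $(n\ge3)$ also sees all $c_k$ with $k\le n-2$; everything above $z_m$ or $z_{m+1}$ is listed above $w_m$; and the clause for $x_m$ is closed upwards.

**Tops.** The maximal points (*tops*) are $c_0,c_1,c_2,o$, and every point sees a top. The point $c_3$ sees exactly the tops $c_0,c_1$; $g$ sees exactly $c_2,o$; $c_n$ with $n\ge4$ sees exactly $c_0,c_1,c_2$; points of $\Phi\cup\{x_n:n\in\omega\}$ see all four. So a non-maximal point sees at least two tops, the points seeing exactly three are the $c_n$ with $n\ge4$, and the points not seeing $o$ are exactly those of $D$.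

**The first candidate.** One would take the logic of $\mathbb K$ itself, $\mathrm{Log}(\mathrm{Up}(\mathbb K))$. This is Beth complete. Every point other than the $x_k$ has a finite up-set, so a chain containing such a point has a greatest element, and a chain of $x_k$'s has the upper bound $o$. As $\mathbb K$ is countable, it has no strictly increasing $\omega_1$-sequence. By Lemma 2, $\mathrm{Up}(\mathbb K\times\omega_1)_{j_b}\cong\mathrm{Up}(\mathbb K)$. For Theorem 2 the obstruction is more general: $\mathrm{Up}(P)=\Omega(P)$ for the Alexandrov topology on any poset $P$, and this space is radial. So the logic we want cannot be the logic of any class of posets.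

The way past this is to keep $\mathbb K$ but to forbid the valuations that split the fence into two infinite pieces. Let
$$H=\{U\in\mathrm{Up}(\mathbb K):U\cap\Phi\text{ is finite or cofinite in }\Phi\}.$$
The plan is that $H$ satisfies formulas which say "the fence cannot be split", whereas in a radial space a sequence that imitates the fence can be split.

**Lemma 3.** $H$ is a Heyting subalgebra of $\mathrm{Up}(\mathbb K)$.

*Proof.* It contains $\varnothing,\mathbb K$ and is closed under $\cap,\cup$. Let $U,V\in H$; then $U\to V=\mathbb K\setminus{\downarrow}(U\setminus V)$. Every point of $D\cup\{o\}$ is seen by cofinitely many points of $\Phi$. So if $U\setminus V$ meets $D\cup\{o\}$, then ${\downarrow}(U\setminus V)\cap\Phi$ is cofinite. Otherwise $U\setminus V$ consists of points of $\Phi$, points $x_k$, and possibly $g$; the points $x_k,g$ have no points of $\Phi$ below them, so ${\downarrow}(U\setminus V)\cap\Phi={\downarrow}S\cap\Phi$ with $S=(U\setminus V)\cap\Phi$. This $S$ is finite or cofinite. Since ${\downarrow}z_m\cap\Phi\subseteq\{z_m,w_m,w_{m-1}\}$ (without $w_{m-1}$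 if $m=0$) and ${\downarrow}w_m\cap\Phi=\{w_m\}$, the set ${\downarrow}S\cap\Phi$ is finite if $S$ is finite; it is cofinite if $S$ is. $\square$

Let $L=\mathrm{Log}(H)$, an intermediate logic. By Lemma 3, formulas under valuations into $H$ are evaluated point by point as in $\mathrm{Up}(\mathbb K)$.

## 6. Formulas that name positions on the fence

The variables are $p_0,p_1,p_2,q$, with further variables $s_i,s,t$ for later. Put
$$d:=\neg q,\quad e:=\neg q\vee(\neg p_0\wedge\neg p_1),\quad r:=(\neg p_0\wedge\neg p_1)\to(p_2\vee q).$$
Let $\chi$ be the conjunction of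

* (χ1) $\neg(p_i\wedge p_j)$ for $i<j$, and $\neg(p_i\wedge q)$;
* (χ2) $\neg p_i\to e$ for $i=0,1,2$;
* (χ3) $\big((d\wedge\neg p_2)\to(p_0\vee p_1)\big)\to e$;
* (χ4) $\big(d\to(\neg p_0\vee\neg p_1\vee\neg p_2)\big)\to e$.

The ladder formulas are
$$T_1:=p_0\vee p_1,\quad G_3:=d\wedge\neg p_2,\quad T_2:=T_1\vee p_2,\quad T_3:=p_2\vee G_3,$$
$$G_{n+1}:=d\wedge(G_n\to T_{n-2})\ (n\ge3),\quad T_n:=G_n\vee G_{n-1}\ (n\ge4),\quad B_k:=G_k\to T_{k-2}\ (k\ge3).$$
The fence formulas, for $m\ge0$, are
$$Q_m:=r\wedge B_{m+5}\wedge B_{m+6},\qquad K_m:=Q_m\to e,\qquad W_m:=Q_{m+1}\wedge K_{m-1},$$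
$$N_m:=W_m\to(W_{m-1}\vee W_{m+1}\vee e),\qquad\text{with } K_{-1}:=\top,\ W_{-1}:=\bot.$$
Finally
$$\varphi:=\chi\to(W_0\vee N_0).$$

**Values under the intended valuation.** Let $v_0(p_i)=\{c_i\}$ and $v_0(q)=\{o\}$; these sets are in $H$. We compute all values and write a formula for its value.

*The sets $d,e,r$.* $d$ is the set of points not seeing $o$, so $d=D$. The points seeing neither $c_0$ nor $c_1$ are $c_2,o,g$, so $\neg p_0\wedge\neg p_1=\{c_2,o,g\}$ and
$$e=D\cup\{o,g\}.$$
A point is in $r$ iff every point of $\{c_2,o,g\}$ that it sees lies in $\{c_2,o\}$, that is, iff it does not see $g$. So $r=D\cup\{o\}\cup\Phi$.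

*The ladder.* We claim $G_n=\{c_n\}\cup T^\ast_{n-2}$ for $n\ge3$ and $T_n=T^\ast_n$ for $n\ge1$. $T_1,T_2$ are clear. $G_3$ is the set of points of $D$ not seeing $c_2$, that is $\{c_0,c_1,c_3\}$, and so $T_3=T_3^\ast$. Inductively $G_n\setminus T_{n-2}=\{c_n\}$, so $G_{n+1}$ is the set of points of $D$ not seeing $c_n$; as $n\ge 3$, these are $c_0,\dots,c_{n-1},c_{n+1}$. And $T_n=\{c_n\}\cup T^\ast_{n-2}\cup\{c_{n-1}\}\cup T^\ast_{n-3}=T^\ast_n$ for $n\ge4$. It follows that $B_k$ is the set of points not seeing $c_k$.

*$Q_m$, an initial piece of the fence.* The point $z_k$ sees $c_{m+5}$ iff $k>m$, and $w_k$ sees it iff $k\ge m$; those that miss $c_{m+5}$ miss $c_{m+6}$ too. The points of $D$ seeing neither $c_{m+5}$ nor $c_{m+6}$ are $c_0,\dots,c_{m+4}$ (the point $c_{m+6}$ misses the first but sees itself). So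
$$Q_m=\{z_0,\dots,z_m,w_0,\dots,w_{m-1}\}\cup T^\ast_{m+4}\cup\{o\}.$$

*$K_m$: this piece is out of sight.* $K_m$ is the set of points seeing no point of $Q_m\setminus e=\{z_0,\dots,z_m,w_0,\dots,w_{m-1}\}$. So $e\subseteq K_m$, and
$$z_k\in K_m\iff w_k\in K_m\iff x_k\in K_m\iff k>m.$$

*$W_m$, one link of the fence.* $W_m=\{w_m,z_m,z_{m+1}\}\cup T^\ast_{m+5}\cup\{o\}$.

*$N_m$: the link is out of sight.* $N_m$ is the set of points seeing no point of $W_m\setminus(W_{m-1}\cup W_{m+1}\cup e)$, which is $\{w_m\}$ for $m\ge1$ and $\{w_0,z_0\}$ for $m=0$. So $e\subseteq N_m$; $x_n\in N_m$ iff $n>m$; and $w_k\in N_m$ implies $k\neq m$.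

**Lemma 4.** $\varphi\notin L$.

*Proof.* We show that under $v_0$ the formula $\chi$ holds at $x_0$. (χ1) is clear. For (χ2), $\neg p_0=\{c_1,c_2,o,g\}$, $\neg p_1=\{c_0,c_2,o,g\}$ and $\neg p_2=\{c_0,c_1,c_3,o\}$ are subsets of $e$. For (χ3) and (χ4), the antecedents fail at each point outside $e$: such a point lies in $\Phi\cup\{x_n:n\in\omega\}$, so it sees $c_3\in(d\wedge\neg p_2)\setminus(p_0\vee p_1)$ and $c_4\in d\setminus(\neg p_0\vee\neg p_1\vee\neg p_2)$. Now $x_0\notin W_0$, because $x_0\notin r$, and $x_0\notin N_0$. So $x_0\notin v_0(\varphi)$. $\square$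

## 7. From truth at the fence and the spine to membership in $L$

To put formulas into $L$ we must handle all valuations into $H$. The formula $\chi$ is designed so that only the intended one matters.

**Definition.** A formula $\psi(p_0,p_1,p_2,q,\vec s)$ is **good** if for every valuation into $H$ which equals $v_0$ on $p_0,p_1,p_2,q$ (and is arbitrary on $\vec s$), $\psi$ is true at all points of $\Phi\cup\{x_n:n\in\omega\}$.

For example, $Q_0\to Q_1$ is good, since $v_0(Q_0)\subseteq v_0(Q_1)$; $r$ is not good, as it fails at $x_0$.

**Lemma 5.** If $\psi$ is good, then $\chi\to(\psi\vee e)\in L$.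

*Proof.* Let $v$ be a valuation into $H$, $y\in v(\chi)$ and $y\notin v(e)$. We show $y\in v(\psi)$.

**Step 1: locating $y$.** This step shows $y\in\Phi\cup\{x_n:n\in\omega\}$. As $y\notin v(e)$, we have $y\notin v(\neg q)$, and $y\notin v(\neg p_i)$ by (χ2). So $y$ sees points of $v(p_0),v(p_1),v(p_2),v(q)$, and by (χ1) these upsets are pairwise disjoint above $y$. Each contains a top seen by $y$. So $y$ sees all four tops, which gives the claim, and each of the four upsets contains exactly one top; call these tops $t_0,t_1,t_2,t_q$. For $u\ge y$: $u\in v(\neg p_i)$ iff $u\not\le t_i$, and $u\in v(\neg q)$ iff $u\not\le t_q$. (If $u$ sees a point of $v(p_i)$, it sees a top in $v(p_i)$, which is $t_i$; likewise for $q$.)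

**Step 2: identifying the tops.** This step shows that $v$ is the intended valuation above $y$, up to a swap of $p_0$ and $p_1$. By (χ4) and $y\notin v(e)$, some $u\ge y$ is in $v(d)$ but in no $v(\neg p_i)$: it sees $t_0,t_1,t_2$ but not $t_q$. It sees exactly three tops, so $\{t_0,t_1,t_2\}=\{c_0,c_1,c_2\}$ and $t_q=o$. By (χ3) some $u\ge y$ sees neither $o$ nor $t_2$, and $u\notin v(p_0)\cup v(p_1)$. So $u\in D$ misses one of $c_0,c_1,c_2$, whence $u\in\{c_0,c_1,c_2,c_3\}$. If $u$ were a top, it would be $t_0$ or $t_1$, which lie in $v(p_0)\cup v(p_1)$. So $u=c_3$; since $c_3$ sees $c_0,c_1$ and not $t_2$, we get $t_2=c_2$ and $\{t_0,t_1\}=\{c_0,c_1\}$. A point $u\ge y$ in $v(p_i)$ or $v(q)$ sees only one top, hence is that top, because non-maximal points see at least two. So on ${\uparrow}y$, $v$ agrees with $v_0$ on $p_0,p_1,p_2,q$, possibly with $p_0,p_1$ swapped.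

**Step 3: undoing the swap.** Let $\sigma$ be the identity of $\mathbb K$ if there is no swap, and otherwise the transposition of $c_0$ and $c_1$. Every point other than $c_0,c_1$ sees $c_0$ iff it sees $c_1$, so $\sigma$ is an automorphism of $\mathbb K$. It fixes $y$ and the points of $\Phi$, so it preserves $H$ and ${\uparrow}y$. Let $v'(s)=\sigma[v(s)]$ for all variables $s$, and let $v''$ equal $v_0$ on $p_0,p_1,p_2,q$ and $v'$ on the other variables. Then $v'$ and $v''$ agree on ${\uparrow}y$. By goodness and Step 1, $y\in v''(\psi)$. Truth at $y$ depends only on the valuation on ${\uparrow}y$, so $y\in v'(\psi)=\sigma[v(\psi)]$, and $y=\sigma^{-1}(y)\in v(\psi)$. $\square$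

## 8. A branching axiom that holds in $H$ and fails in $\mathrm{Up}(\mathbb K)$

Let
$$\mathsf{bb}_3:=\bigwedge_{i<4}\Big(\big(s_i\to\bigvee_{j\ne i}s_j\big)\to\bigvee_{j\ne i}s_j\Big)\ \to\ \bigvee_{i<4}s_i.$$
As a first example, take a root with four tops $t_0,\dots,t_3$ above it, and let $s_i$ be $\{t_i\}$. The inner implication $s_i\to\bigvee_{j\ne i}s_j$ holds exactly at the $t_j$ with $j\neq i$, so the antecedent holds everywhere, while the consequent fails at the root. So $\mathsf{bb}_3$ limits branching.

In $\mathrm{Up}(\mathbb K)$ it fails too, for a different reason. Put $P_i=e\cup\bigcup_{m\equiv i\,(4)}\{w_m,z_m,z_{m+1}\}$ for $i<4$, with $e=D\cup\{o,g\}$. These are upsets with union $\mathbb K\setminus\{x_n:n\in\omega\}$. Let $V_i=P_i\to\bigcup_{j\ne i}P_j$. Each $x_n$ sees some $w_m$ with $m\equiv i\ (4)$, which lies in $P_i$ and in no other $P_j$; so $x_n\notin V_i$. Hence a point of $V_i$ lies in some $P_j$, and if it lies in $P_i$ then, being in $V_i$, it lies in another $P_j$ as well. So $V_i\subseteq\bigcup_{j\ne i}P_j$: the antecedent of $\mathsf{bb}_3$ holds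 everywhere and the consequent fails at every $x_n$. The sets $P_i$ cut the fence into infinite, co-infinite pieces, and such pieces are what $H$ excludes.

**Lemma 6.** $\mathsf{bb}_3\in L$.

*Proof.* Let $P_0,\dots,P_3\in H$, $P=\bigcup_iP_i$, and suppose the antecedent holds at some $u\notin P$. Let $y\in{\uparrow}u\setminus P$ and $i<4$. The antecedent holds at $y$, and $y\notin\bigcup_{j\ne i}P_j$, so $P_i\to\bigcup_{j\ne i}P_j$ fails at $y$. Hence there is
$$t_i\ge y,\qquad t_i\in P_i\setminus\bigcup_{j\ne i}P_j,\tag{2}$$
and $t_i>y$ since $y\notin P$.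

**Case 1: ${\uparrow}u\setminus P$ has a maximal element $y$.** We count immediate successors. They are as follows.

* Tops: none; $\ c_3:\{c_0,c_1\}$; $\ c_4:\{c_0,c_1,c_2\}$; $\ c_5:\{c_3,c_2\}$; $\ c_n\ (n\ge6):\{c_{n-2},c_{n-3}\}$.
* $g:\{c_2,o\}$; $\ z_m:\{c_{m+4},c_{m+3},o\}$; $\ w_m:\{z_m,z_{m+1}\}$; $\ x_m:\{x_{m+1},w_m\}$.

In each case every point strictly above the given point lies above, or is, one of the listed successors. (For $z_m$: the points $c_k$ with $k\le m+2$ are above $c_{m+4}$. For $x_m$: $z_m$ is above $w_m$, and everything else above $x_m$ other than $w_m$ is above or equal to $x_{m+1}$.) So $y$ has at most three immediate successors. Let $a_i\le t_i$ be an immediate successor of $y$, with $t_i$ from (2). By maximality of $y$, $a_i\in P$. If $a_i\in P_k$ then $t_i\in P_k$, so $k=i$. Thus $a_0,a_1,a_2,a_3$ are four distinct immediate successors of $y$, a contradiction.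

**Case 2: ${\uparrow}u\setminus P$ has no maximal element.** Points other than the $x_k$ have finite up-sets, so ${\uparrow}u\setminus P$ contains none of them: such a point would have a maximal element of ${\uparrow}u\setminus P$ above or equal to it. So $u=x_n$ for some $n$. As ${\uparrow}u\setminus P$ is a downset of ${\uparrow}u$ without maximal element, it equals $\{x_k:k\ge n\}$. Hence $\{z_k,w_k:k\ge n\}\subseteq P$. So some $P_i$, say $P_0$ by symmetry, is infinite on $\Phi$. Since $P_0\in H$, it is cofinite there, and therefore $P_0\supseteq D\cup\{o\}$.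

For $i\in\{1,2\}$ and $k\ge n$ consider $t_i$ from (2) for $y=x_k$. It lies in $P\setminus P_0$, and $P$ contains no $x_l$ with $l\ge n$; so $t_i\in\{g\}\cup(\Phi\setminus P_0)$. The sets $P_1\setminus\bigcup_{j\ne1}P_j$ and $P_2\setminus\bigcup_{j\ne2}P_j$ are disjoint, so at least one of them does not contain $g$. For the corresponding $i$, every $x_k$ with $k\ge n$ sees a point of the finite set $\Phi\setminus P_0$. But $x_k$ sees no $z_l,w_l$ with $l<k$, so this is false for large $k$. $\square$

## 9. Eight families of good formulas

**Lemma 7.** The following are good (for all $m\ge0$; in (g6), $\{i,j,k\}=\{0,1,2\}$):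

* (g1) $Q_m\to Q_{m+1}$
* (g2) $Q_m\to W_0\vee\dots\vee W_m$
* (g3) $r\to Q_{m+1}\vee K_m$
* (g4) $N_m\to K_m\vee r$
* (g5) $r\wedge N_m\to Q_m\vee K_m$
* (g6) $r\to\bigvee_{i<3}(s_i\to s_j\vee s_k\vee e)$
* (g7) $\big[(r\to s\vee t)\wedge(s\wedge t\to e)\big]\to(s\to e)\vee(t\to e)\vee r$
* (g8) $\mathsf{bb}_3$

In words: (g1)–(g5) describe how initial pieces, links and tails of the fence fit together. (g6) says that a single fence point does not branch three ways within the fence. (g7) says that the fence seen from a spine point is connected: two sets that cover it and are disjoint on it cannot both meet it.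

*Proof.* For (g1)–(g5) we check that the set on the left is contained in the set on the right, using Section 6. Recall $e\subseteq K_m$.

(g1) Clear from the value of $Q_m$.

(g2) $W_0\cup\dots\cup W_m=\{z_0,\dots,z_{m+1},w_0,\dots,w_m\}\cup T^\ast_{m+5}\cup\{o\}\supseteq Q_m$.

(g3) Points of $r\setminus\Phi=D\cup\{o\}$ lie in $e\subseteq K_m$. The points $z_k,w_k$ lie in $K_m$ for $k>m$ and in $Q_{m+1}$ for $k\le m$.

(g4) Points of $e$ lie in $K_m$, and $\Phi\subseteq r$. If $x_n\in N_m$, then $n>m$, so $x_n\in K_m$.

(g5) Points of $e$ lie in $K_m$. We have $z_k\in Q_m$ if $k\le m$ and $z_k\in K_m$ if $k>m$. If $w_k\in N_m$, then $k\ne m$, and $w_k\in Q_m$ if $k<m$, $w_k\in K_m$ if $k>m$.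

(g6) We show the disjunction at every $u\in r$. If $u\in e$ this is trivial. Otherwise $u\in\Phi$. If the disjunction fails at $u$, there are $t_i\ge u$ for $i=0,1,2$ such that $t_i$ is in the value of $s_i$ but not in those of $s_j,s_k,e$. If $t_i\le t_j$ with $i\ne j$, then $t_j$ would be in the value of $s_i$; so the $t_i$ are pairwise incomparable. They lie in $\Phi\cap{\uparrow}u$, which is contained in some $\{w_l,z_l,z_{l+1}\}$, where $w_l$ is least. Three pairwise incomparable points do not exist there.

(g7) We show that at every point where the premise holds, so does the conclusion. At points of $e$, $s\to e$ holds; at points of $\Phi$, $r$ holds. Let the premise hold at $x_n$, and let $S,T$ be the values of $s,t$. Put $\Phi_n=\{z_k,w_k:k\ge n\}$. Then $\Phi_n\subseteq S\cup T$, as $\Phi_n\subseteq r\cap{\uparrow}x_n$; and $S\cap T\cap\Phi_n=\varnothing$, as $\Phi\cap e=\varnothing$. If $w_k\in S$ then $z_k,z_{k+1}\in S$, and likewise for $T$. So for each $k\ge n$ the points $z_k,w_k,z_{k+1}$ lie in the same one of $S,T$. Moving along the fence, $\Phi_n\subseteq S$ or $\Phi_n\subseteq T$;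 say $\Phi_n\subseteq S$. Then $T\cap\Phi_n=\varnothing$, so $T$ contains no $x_k$ with $k\ge n$, because $x_k<z_k$. Hence $T\cap{\uparrow}x_n\subseteq D\cup\{o,g\}=e$, and $t\to e$ holds at $x_n$. The other case is symmetric.

(g8) Lemma 6. $\square$

Let $L_0$ be the least intermediate logic containing all formulas $\chi\to(\psi\vee e)$ with $\psi$ from (g1)–(g8). By Lemmas 5 and 7, $L_0\subseteq L$.

## 10. Splitting the fence in a radial space

**Proposition 8.** If $X$ is radial and $\Omega(X)\models L_0$, then $\Omega(X)\models\varphi$.

The strategy is this. A failure of $\varphi$ gives a point at which the link $W_0$ is visible. Using $\mathsf{bb}_3$ with the same modulo-4 sets that failed in $\mathrm{Up}(\mathbb K)$, we find a neighborhood of some point $\beta$ in which every fourth link is missing, while $\beta$ is still a limit of deeper and deeper fence pieces. Radiality turns "limit" into a sequence, and the missing links allow us to cut the fence into blocks along that sequence. The even and the odd blocks then contradict (g7).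

**Reduction to $v(\chi)=X$.** Suppose $v(\varphi)\ne X$. By (1), $v(\chi)\not\subseteq v(W_0\vee N_0)$, so there is $\alpha_0\in v(\chi)\setminus v(W_0\vee N_0)$. The open subspace $Y=v(\chi)$ is radial: if $x\in Y$ is in the closure of $A\subseteq Y$, a sequence in $A$ converging to $x$ in $X$ converges in $Y$. The map $U\mapsto U\cap Y$ is a Heyting homomorphism of $\Omega(X)$ onto $\Omega(Y)$, so $\Omega(Y)\models L_0$. So we may replace $X$ by $Y$ and assume $v(\chi)=X$.

Write $E,R,Q_m,K_m,W_m,N_m$ for the values of $e,r,Q_m,\dots$ under $v$. For $\psi$ from (g1)–(g8), with arbitrary open values of the extra variables (which do not occur in $\chi$), we have $v(\psi)\cup E=X$. Since $E\subseteq K_m$ (as $E\cap Q_m\subseteq E$), this gives: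

* (X1) $Q_m\subseteq Q_{m+1}\cup E$.
* (X2) $Q_m\subseteq W_0\cup\dots\cup W_m\cup E$.
* (X3) $R\subseteq Q_{m+1}\cup K_m$.
* (X4) $N_m\subseteq K_m\cup R$.
* (X5) $R\cap N_m\subseteq Q_m\cup K_m$.
* (X6) If $\beta\in R\setminus E$ and $S_0,S_1,S_2$ are open, then $\beta\in(S_i\to S_j\cup S_k\cup E)$ for some $i$, where $\{i,j,k\}=\{0,1,2\}$.
* (X7) If $S,T$ are open, $\beta\notin R\cup E$ and $\beta\in(R\to S\cup T)\cap(S\cap T\to E)$, then $\beta\in(S\to E)\cup(T\to E)$.
* (X8) If $P_0,\dots,P_3$ are open and $\beta\notin E\cup P_0\cup\dots\cup P_3$, then for some $i$, $\beta\notin(V_i\to\bigcup_{j\ne i}P_j)$, where $V_i:=(P_i\to\bigcup_{j\ne i}P_j)$.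

For instance, for (X1): a point of $Q_m$ outside $E$ lies in $v(Q_m\to Q_{m+1})\cap Q_m\subseteq Q_{m+1}$. For (X8): a point outside $E$ satisfies $\mathsf{bb}_3$; the consequent fails there, so some conjunct of the antecedent fails.

By definition of $K_m$ and $Q_m$, and by (X1),
$$Q_m\cap K_m\subseteq E,\qquad Q_m\subseteq R,\qquad Q_k\subseteq Q_m\cup E\ \ (k\le m).\tag{3}$$
Moreover $K_{m+1}\subseteq K_m$: indeed $K_{m+1}\cap Q_m\subseteq K_{m+1}\cap(Q_{m+1}\cup E)\subseteq E$, and (1) applies. Put
$$K_\infty:=\mathrm{int}\bigcap_mK_m\supseteq E.$$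

The next lemma is the only place where radiality is used. A point in $\bigcap_mK_m\setminus K_\infty$ has, for each $m$, a neighborhood missing the first $m$ pieces of the fence up to $E$, but no neighborhood missing all of it: the fence accumulates at the point.

**Lemma 9.** Let $\beta\in\bigcap_mK_m\setminus K_\infty$ and let $I\subseteq\omega$ be infinite. There are $i_0<i_1<\cdots$ in $I$ such that, with $i_{-1}=-1$ and $Y_j:=Q_{i_j}\cap K_{i_{j-1}}$ (where $K_{-1}=X$): $Y_j\cap Y_l\subseteq E$ for $j\neq l$, and every neighborhood of $\beta$ meets $Y_j\setminus E$ for all sufficiently large $j$.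

*Proof.* Let $A=\bigcup_m(Q_m\setminus E)$. If an open $O\ni\beta$ missed $A$, then $O\cap Q_m\subseteq E$ and so $O\subseteq K_m$, for all $m$; then $\beta\in K_\infty$, a contradiction. So $\beta\in\overline A$. By radiality take $(a_\xi)_{\xi<\kappa}$ in $A$ converging to $\beta$, with $\kappa$ infinite regular. For each $m$, $K_m$ is a neighborhood of $\beta$, so there is $\xi_m<\kappa$ with $a_\xi\in K_m$ for all $\xi\ge\xi_m$.

*$\kappa=\omega$.* If $\kappa>\omega$, then $\xi:=\sup_m\xi_m<\kappa$ by regularity, and $a_\xi\in\bigcap_mK_m$. But $a_\xi\in Q_m\setminus E$ for some $m$, which contradicts $Q_m\cap K_m\subseteq E$.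

*Choosing the blocks.* For each $n$ fix $m_n$ with $a_n\in Q_{m_n}\setminus E$. Put $n_{-1}=-1$. Given $i_{j-1}$ and $n_{j-1}$, choose $n_j>n_{j-1}$ with $a_{n_j}\in K_{i_{j-1}}$, which is possible since $K_{i_{j-1}}$ is a neighborhood of $\beta$. Then choose $i_j\in I$ with $i_j>i_{j-1}$ and $i_j\ge m_{n_j}$. By (3), $a_{n_j}\in Q_{m_{n_j}}\setminus E\subseteq Q_{i_j}$, so $a_{n_j}\in Y_j\setminus E$. The subsequence $a_{n_j}$ converges to $\beta$, so every neighborhood of $\beta$ meets $Y_j\setminus E$ for all large $j$.

*Disjointness modulo $E$.* For $j<l$ we have $Y_j\subseteq Q_{i_j}\subseteq Q_{i_{l-1}}\cup E$ and $Y_l\subseteq K_{i_{l-1}}$, so $Y_j\cap Y_l\subseteq E$ by (3). $\square$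

*Proof of Proposition 8.* We keep the assumptions above: $v(\chi)=X$ and $\alpha_0\notin W_0\cup N_0$.

**Step 1: $R\subseteq K_\infty\cup\bigcup_mQ_m$.** This step shows that $R$ contains nothing beyond the pieces $Q_m$ and points that do not see the fence at all. Suppose $\beta\in R$ is outside the right side. Then $\beta\notin E$, as $E\subseteq K_\infty$, and by (X3) $\beta\in K_m$ for all $m$. Apply Lemma 9 with $I=\omega$, and for $i<3$ let $S_i=\bigcup_{j\equiv i\,(3)}Y_j$. Then $S_i\cap S_{i'}\subseteq E$ for $i\ne i'$. By (X6) there are $i$ and an open $O\ni\beta$ with $O\cap S_i\subseteq S_j\cup S_k\cup E$, where $\{i,j,k\}=\{0,1,2\}$. So $O\cap S_i\subseteq E$. But $O$ meets $Y_l\setminus E$ for all large $l\equiv i\ (3)$. Contradiction.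

**Step 2: a limit point of the fence with every fourth link missing nearby.** For $i<4$ let
$$P_i=K_\infty\cup\bigcup_{m\equiv i\,(4)}W_m,\qquad P=\bigcup_{i<4}P_i.$$
By Step 1 and (X2), and since $E\subseteq K_\infty$, we have $R\cup E\subseteq P$.

*$\alpha_0\notin P$.* We have $W_0=Q_1$ and $N_0=(W_0\to W_1\cup E)$. Since $K_1\cap Q_1\subseteq E$, we get $K_1\subseteq N_0$ by (1). So $K_\infty\subseteq N_0$, and $W_m\subseteq K_{m-1}\subseteq K_1\subseteq N_0$ for $m\ge2$. Also $W_1\subseteq N_0$. Thus $P\subseteq W_0\cup N_0$, which does not contain $\alpha_0$.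

*Choosing $i$ and $\beta$.* Apply (X8) to $\alpha_0$: for some $i$, the set $V_i\to\bigcup_{j\ne i}P_j$ is not all of $X$, so $V_i\not\subseteq\bigcup_{j\ne i}P_j$. Fix this $i$ and pick $\beta\in V_i\setminus\bigcup_{j\neq i}P_j$. Since $V_i\cap P_i\subseteq\bigcup_{j\ne i}P_j$, we get $\beta\notin P_i$, so $\beta\notin P$. Hence $\beta\notin R\cup E\cup K_\infty$.

*$V_i\subseteq N_m$ for all $m\equiv i\ (4)$.* This says that on the open set $V_i$ the links with index $\equiv i$ are missing. Let $m\equiv i\ (4)$. Since $W_m\subseteq P_i$,
$$V_i\cap W_m\subseteq W_m\cap\bigcup_{j\ne i}P_j=W_m\cap\Big(K_\infty\cup\bigcup_{k\not\equiv i\,(4)}W_k\Big).$$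
First, $K_\infty\cap W_m\subseteq K_{m+1}\cap Q_{m+1}\subseteq E$. Next, if $k\ge m+2$, then $W_m\subseteq Q_{m+1}\subseteq Q_{k-1}\cup E$ and $W_k\subseteq K_{k-1}$, so $W_m\cap W_k\subseteq E$. If $k\le m-2$, then $W_k\subseteq Q_{k+1}\subseteq Q_{m-1}\cup E$ and $W_m\subseteq K_{m-1}$, so again $W_m\cap W_k\subseteq E$. The value $k=m$ does not occur, as $m\equiv i$. So $V_i\cap W_m\subseteq W_{m-1}\cup W_{m+1}\cup E$, and by (1) $V_i\subseteq N_m$.

*The fence accumulates at $\beta$.* For $m\equiv i\ (4)$ we have $\beta\in N_m\setminus R\subseteq K_m$ by (X4). As $(K_m)$ is decreasing, $\beta\in\bigcap_mK_m$, and $\beta\notin K_\infty$.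

**Step 3: even blocks against odd blocks.** Now we contradict (X7). Apply Lemma 9 to $\beta$ and $I=\{m:m\equiv i\ (4)\}$, and let
$$S=(K_\infty\cap R)\cup\bigcup_{j\text{ even}}Y_j,\qquad T=\bigcup_{j\text{ odd}}Y_j.$$

*$S\cap T\subseteq E$.* We have $Y_j\cap Y_l\subseteq E$ for $j\neq l$, and $K_\infty\cap Y_j\subseteq K_{i_j}\cap Q_{i_j}\subseteq E$.

*$V_i\cap Q_{i_j}\subseteq Y_0\cup\dots\cup Y_j\cup E$, by induction on $j$.* For $j=0$, $Q_{i_0}=Y_0$. Let $\gamma\in V_i\cap Q_{i_{j+1}}$. Then $\gamma\in R$ by (3), and $\gamma\in N_{i_j}$ by Step 2, as $i_j\equiv i\ (4)$. So $\gamma\in Q_{i_j}\cup K_{i_j}$ by (X5). If $\gamma\in K_{i_j}$, then $\gamma\in Q_{i_{j+1}}\cap K_{i_j}=Y_{j+1}$. Otherwise $\gamma\in V_i\cap Q_{i_j}$ and the induction hypothesis applies. This is where the missing links cut the fence into blocks.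

*$V_i\cap R\subseteq S\cup T$.* Let $\gamma\in V_i\cap R$. By Step 1, either $\gamma\in K_\infty\cap R\subseteq S$, or $\gamma\in Q_m$ for some $m$. In the second case choose $j$ with $i_j\ge m$; then $\gamma\in Q_{i_j}\cup E$, so $\gamma\in S\cup T\cup E$. And if $\gamma\in E$, then $\gamma\in E\cap R\subseteq K_\infty\cap R\subseteq S$.

By (1), $\beta\in V_i\subseteq(R\to S\cup T)$, and $(S\cap T\to E)=X$. Since $\beta\notin R\cup E$, (X7) gives an open $O\ni\beta$ with $O\cap S\subseteq E$ or $O\cap T\subseteq E$. But $O$ meets $Y_j\setminus E$ for all large $j$, even and odd. This contradiction shows $v(\varphi)=X$ for every valuation $v$. $\square$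

*Proof of Theorem 1, and of Theorem 2 except for the number of logics.* By Lemma 4 and Proposition 8, every radial space validating $L_0$ validates $\varphi$, while $\varphi\notin L\supseteq L_0$. If $L_0\subseteq L'\subseteq L$, every radial space validating $L'$ validates $\varphi\notin L'$, so $L'$ is incomplete with respect to radial spaces. If a nonempty Beth frame $X$ validates $L'$, then by Lemma 1 the space $P(X)$ is radial and $\Omega(P(X))\cong\mathrm{Up}(X)_{j_b}$ validates $L'$, hence $\varphi$. So $L'$ is not Beth complete. In particular $L$ is not Beth complete. $\square$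

## 11. Continuum many logics between $L_0$ and $L$

It remains to produce $2^{\aleph_0}$ logics between $L_0$ and $L$; there are no more than $2^{\aleph_0}$, since there are countably many formulas. We intersect $L$ with logics of finite posets chosen independently of one another.

**Two textbook tools.** A **p-morphism** $f:G\to F$ between posets is a map with $f({\uparrow}w)={\uparrow}f(w)$ for all $w\in G$. For a finite rooted poset $F$ there is a *Jankov formula* $J(F)$ such that for every Heyting algebra $B$: $B\not\models J(F)$ iff $\mathrm{Up}(F)$ is isomorphic to a subalgebra of a homomorphic image of $B$, written $\mathrm{Up}(F)\in\mathbf{SH}(B)$. This is Jankov's theorem; see Chagrov–Zakharyaschev, *Modal Logic*, Ch. 9. For a finite poset $G$, finite duality gives: $\mathrm{Up}(F)\in\mathbf{SH}(\mathrm{Up}(G))$ iff $F$ is a p-morphic image of an upset of $G$.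

As an example, let $F$ be the two-element chain, so $\mathrm{Up}(F)$ is the three-element chain. Then $p\vee\neg p$ can serve as $J(F)$. Indeed, if $a\vee\neg a=b\ne1$ in $B$, then $\neg b=0$ and $b\ne0$ (if $b=0$ then $a=0$ and $\neg a=1$), so $\{0,b,1\}$ is a three-element subalgebra. And if $B\models p\vee\neg p$, then $B$ is Boolean, and so is every algebra in $\mathbf{SH}(B)$, whereas the three-element chain is not.

**The posets.** For $i\ge5$ let $F_i=\{c_0,\dots,c_{i+1}\}\cup\{h_1,h_2,\rho_i\}$, with the $c_n$ ordered as in $\mathbb K$, $h_1<c_0,c_2$, $h_2<c_1,c_2$, and $\rho_i$ the least element. It has three tops $c_0,c_1,c_2$.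

**Lemma 10.** For $i,j\ge5$:

* (a) $L_0\subseteq\mathrm{Log}(\mathrm{Up}(F_i))$;
* (b) $\mathrm{Up}(F_i)\not\models\mathsf{bb}_3$;
* (c) if $F_i$ is a p-morphic image of an upset of $F_j$, then $i=j$.

*Proof of (a).* Suppose under some valuation $\chi$ holds at $y$ and $e$ does not. As in Step 1 of Lemma 5, by (χ1) and (χ2), $y$ sees points of four upsets that are pairwise disjoint above $y$. So $y$ sees at least four tops, which is impossible. So $\chi\to e$ is valid on $F_i$, and hence so is each $\chi\to(\psi\vee e)$.

*Proof of (b).* Let $P_0,\dots,P_3$ be the principal upsets of the pairwise incomparable points $c_i,c_{i+1},h_1,h_2$. They cover exactly $F_i\setminus\{\rho_i\}$. Let $V_k=P_k\to\bigcup_{j\neq k}P_j$. Then $\rho_i\notin V_k$, since the generator of $P_k$ lies in no other $P_j$. If $u\ne\rho_i$ and $u\in V_k$, then $u\in\bigcup_{j\ne k}P_j$: either directly, or because $u\in P_k\cap V_k$. So the antecedent of $\mathsf{bb}_3$ holds at $\rho_i$ and the consequent fails there.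

*Proof of (c).* Let $f:U\to F_i$ be an onto p-morphism, $U$ an upset of $F_j$, and $f(u)=\rho_i$. Then $f({\uparrow}u)={\uparrow}\rho_i=F_i$.

**Step 1: $f$ preserves the number of tops seen.** If $w$ is a top, then ${\uparrow}f(w)=f(\{w\})$, so $f(w)$ is a top. Each top $t$ of $F_i$ is $f(w)$ for some $w\in{\uparrow}u$, and a top above $w$ is mapped to a point above $t$, that is, to $t$. So ${\uparrow}u$ contains all three tops of $F_j$, and $f$ maps them bijectively onto those of $F_i$. By the same argument, for every $w\in U$ the tops in ${\uparrow}f(w)=f({\uparrow}w)$ are exactly the images of the tops in ${\uparrow}w$. So $w$ and $f(w)$ see the same number of tops.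

**Step 2: $u=\rho_j$ and $U=F_j$.** In each of the two frames the points seeing exactly two tops are $c_3,h_1,h_2$. The points $c_3,h_1,h_2$ of $F_i$ have preimages in ${\uparrow}u$, which see exactly two tops. So all three points $c_3,h_1,h_2$ of $F_j$ lie in ${\uparrow}u$, and $f$ maps $\{c_3,h_1,h_2\}$ bijectively onto $\{c_3,h_1,h_2\}$. Only $\rho_j$ sees both $h_1$ and $h_2$, so $u=\rho_j$ and $U=F_j$.

**Step 3: the ladder goes to the ladder.** Let $4\le n\le j+1$. Then $f(c_n)$ sees three tops. Also $f(c_n)\ne\rho_i$, because ${\uparrow}f(c_n)=f({\uparrow}c_n)$ contains at most one point seeing exactly two tops, namely $f(c_3)$. So $f(c_n)=c_l$ for some $l\ge4$. Take $n=5$: $f(c_3)\ge f(c_5)=c_l$ and $f(c_3)$ sees exactly two tops, so $f(c_3)=c_3$. Comparing the tops seen by $c_3$ and $f(c_3)$, $f$ maps $\{c_0,c_1\}$ onto itself, and so it maps $c_2$ to $c_2$. In particular $f(T^\ast_2)=T^\ast_2$.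

**Step 4: $f(c_n)=c_n$ for $3\le n\le j+1$.** For $n=3$ this is Step 3. Let $4\le n\le j+1$ and assume $f(c_k)=c_k$ for $3\le k<n$. Then $f(T^\ast_{n-2})=T^\ast_{n-2}$. With $f(c_n)=c_l$, $l\ge4$,
$$\{c_l\}\cup T^\ast_{l-2}={\uparrow}c_l=f({\uparrow}c_n)=\{c_l\}\cup T^\ast_{n-2}.$$
The left side has $l$ elements. If $l\le n-2$, the right side is $T^\ast_{n-2}$, with $n-1$ elements, so $l=n-1$, a contradiction. So $c_l\notin T^\ast_{n-2}$, the right side has $n$ elements, and $l=n$.

Hence $F_i=f(F_j)=\{\rho_i,h_1,h_2,c_0,\dots,c_{j+1}\}$, and $i=j$. $\square$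

*Proof of Theorem 2, the number of logics.* For $I\subseteq\{5,6,\dots\}$ put
$$L_I=L\cap\bigcap_{i\in I}\mathrm{Log}(\mathrm{Up}(F_i)),$$
an intermediate logic. By Lemma 10(a), $L_0\subseteq L_I\subseteq L$.

First, $J(F_k)\in L$ for all $k\ge5$. Otherwise $\mathrm{Up}(F_k)\in\mathbf{SH}(H)$, so $\mathrm{Up}(F_k)$ would validate $L$, and $\mathsf{bb}_3\in L$ by Lemma 6; this contradicts Lemma 10(b). Next, $J(F_k)\in\mathrm{Log}(\mathrm{Up}(F_i))$ iff $k\ne i$. For $k\neq i$ this is Lemma 10(c) together with finite duality; and $J(F_i)$ fails on $F_i$, since $\mathrm{Up}(F_i)\in\mathbf{SH}(\mathrm{Up}(F_i))$. Therefore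
$$J(F_k)\in L_I\iff k\notin I,$$
and the $L_I$ are $2^{\aleph_0}$ distinct intermediate logics between $L_0$ and $L$. By Section 10 each of them omits $\varphi$, although all radial spaces, and in particular all Beth frames, that validate it validate $\varphi$. $\square$
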